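# Adaptive orthogonal range counting in linear space

## 1. Three-sided counting up to a cap, with aligned sides

We work in the $w$-bit word RAM with $w\ge \lg n$, where $\lg=\log_2$. The standard word operations, including shifts, multiplication and division, cost one step. Space is counted in words. Only space and worst-case query time are charged; preprocessing is free. Write $[m]=\{0,\dots,m-1\}$, and read $\log_w k$ as $\log_w(k+2)$ throughout, so that it makes sense and is $O(1)$ for $k=0$.

**Definition (range counting).** A set $P$ of $n$ points on the $n\times n$ integer grid is preprocessed. A query is a rectangle $Q=[x_1,x_2]\times[y_1,y_2]$ with integer coordinates, and the answer is $k=|P\cap Q|$.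

**Definition (adaptive).** A structure is adaptive if its query time depends on the output $k$ as well as on $n$. The hope is that small answers come faster than large ones.

Here is the question, in plain words: with only a constant number of words per point, can we answer in $O(\log^\epsilon n)$ time plus the time $O(\log_w k)$ that the size of the answer forces? We start with a case where even far less than linear space is enough. Two facts are quoted for it.

* (AD) There is an adaptive structure with $O(n\log\log n)$ space and $O(\log\log n+\log_w k)$ query time. We apply it to $m\le n$ points in rank space with $n\ge 16$: it uses $O(m\lg\lg n)$ words and, when its output is $k'$, at most $C(\lg\lg n+\log_w(k'+2))$ steps, where $C$ is a constant.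
* (PRED) Predecessor search by y-fast tries (Willard 1983): $m\ge 1$ keys from $[n^2+1]$, with associated data, are stored in $O(m)$ words, and predecessors are found in $O(\lg\lg n)$ worst-case time. To have the bound $O(m)$ for every $m\ge1$, let all levels of one trie share one static perfect hash table (Fredman–Komlós–Szemerédi 1984), and for $m\le \lg n$ use a sorted array and binary search instead. Keys may occupy $O(1)$ words, which costs only constant factors: the hash functions can be multiply-shift functions, which form an approximately universal class and are computed on double words by $O(1)$ word operations.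

Now the easy case. Let $y:[n]\to[n]$ be a permutation. Think of $p\in[n]$ as a position and of $(p,y(p))$ as a point. Fix a cap $K\ge2$, put $M=K^2$, and let block $j$ be the set of points at positions $[jM,(j+1)M)\cap[0,n)$. A block is full if it has $M$ points. The queries are three-sided (the rectangle is open at the top), and both vertical sides lie on block boundaries.

**Proposition 1.** Let $n\ge16$. There is a structure with $O(\frac nK\lg\lg n+1)$ words which, given $j'<j''$ with $j''M\le n$ and $y_1\in[n]$, either returns the exact number $k$ of positions $p\in[j'M,j''M)$ with $y(p)\ge y_1$, or returns FAIL. It returns FAIL only if $k\ge K$. The time is $O(\lg\lg n+\log_w K)$.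

*Proof.* From each full block take its $K$ points of largest $y$, the top points of the block. There are at most $n/M$ full blocks, so we collect $m\le K\cdot n/M=n/K$ points. If $m=0$ there is no legal query. Otherwise give each collected point new coordinates, namely its rank by position and its rank by $y$ among the collected points. Store (AD) on them, and store (PRED) on their $y$-values with their $y$-ranks attached. The space is as claimed.

Every full block contributes exactly $K$ points and only the last block can fail to be full, so the top points of block $j$ have position ranks exactly $[jK,(j+1)K)$. To answer a query, translate $y\ge y_1$ into a bound on $y$-ranks by one predecessor search. Then ask (AD) for the number $k'$ of collected points with position rank in $[j'K,\,j''K-1]$ and $y\ge y_1$, but abort after $C(\lg\lg n+\log_w(K+2))$ steps (this number, rounded up, is stored). If the run is aborted, or if $k'\ge K$, return FAIL. Otherwise return $k'$.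

If $k'\le K$, the run finishes within the allotted steps. So an abort means $k'>K$, and FAIL always means $k'\ge K$. All points counted by $k'$ are counted by $k$, so FAIL implies $k\ge K$.

Suppose the answer is $k'<K$. Consider a block $j$ with $j'\le j<j''$. Not all of its $K$ top points have $y\ge y_1$, since that alone would give $k'\ge K$. So some top point has $y<y_1$, and then every non-top point of the block, lying below all its top points, has $y<y_1$ as well. So every point of the block with $y\ge y_1$ is a top point and was counted. Hence $k'=k$. $\square$

The same statement holds for queries $y\le y_2$: replace $y$ by $n-1-y$, that is, store the $K$ lowest points of each full block.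

**Example.** Take $n=16$ and $y(p)=5p\bmod 16$, with values
$$0,5,10,15,\;4,9,14,3,\;8,13,2,7,\;12,1,6,11 .$$
With $K=2$, $M=4$ the top points have $y\in\{10,15\},\{9,14\},\{8,13\},\{11,12\}$. Query blocks 1 and 2. For $y\ge14$ we get $k'=1$, which is exact. For $y\ge5$ we get $k'=4\ge K$, so FAIL; the true count is $5$ (the values $9,14,8,13,7$).

With this same permutation we can see what the proof really uses. Ask for the single position $p=4$ and $y\ge4$. The true count is $1$, below the cap, but the point $(4,4)$ is not a top point, and the collected points see nothing. The argument needs the whole block to lie in the query range: only then do $K$ top points above $y_1$ certify $k\ge K$.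

So in the aligned case the space is $O(n)$ as soon as $K\ge\lg\lg n$, and it shrinks as the cap grows. What changes for a general rectangle? First, there are four sides, so the rectangle has to be cut into three-sided pieces by a tree over $y$. Second, the pieces live inside nodes of that tree, and we must find, in linear space, which positions of a node belong to $[x_1,x_2]$. Third, the vertical sides fall inside blocks, where sampling the top points tells us nothing. The third change turns out to be the serious one.

## 2. Space $O(n)$ and time $O(\log^\epsilon n+\log_w k)$

The following question is Open Problem 8.1 of "Adaptive Range Counting and Other Frequency-Based Range Query Problems": is there, for every fixed $\epsilon>0$, a structure with $O(n)$ space and $O(\log^\epsilon n+\log_w k)$ query time? The answer is yes.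

**Theorem 1.** For every fixed $\epsilon>0$ there is a data structure for 2-D orthogonal range counting with $O(n)$ space and $O(\log^\epsilon n+\log_w k)$ worst-case query time.

**Theorem 2.** For every integer $D=D(n)$ with $2\le D\le\lg n$ there is a structure with
$$O\big(n(1+\log_D\lg n)\big)\ \text{space},\qquad O\big(D(1+\log_D\lg n)(\lg\lg n)^2+\log_w k\big)\ \text{query time},$$
with absolute constants in the $O(\cdot)$.

**Theorem 3.** (a) Let $w=(\log n)^{O(1)}$. No structure with $n\log^{O(1)}n$ space has query time at most $t(n)+r(k)$, where $t(n)=o(\log_w n)$, $r$ is nondecreasing in $k$, and $r(n)=o(\log_w n)$. This applies in particular to $t(n)=O(\log^\epsilon n)$ with $\epsilon<1$. (b) A linear-space counting structure with query time $O(t(n)+\log_w k)$, $t(n)\ge1$, yields a linear-space emptiness structure with query time $O(t(n))$.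

Here emptiness asks only whether $P\cap Q=\emptyset$. For it, there are quoted structures with $O(n\log\log n)$ space and $O(\log\log n)$ time, and with $O(n)$ space and $O(\log^\epsilon n)$ time. So (b) explains the first term of the target: in linear space, it is matched to that emptiness bound.

*Theorem 2 implies Theorem 1.* We may assume $\epsilon\le1$, since a smaller $\epsilon$ gives a stronger bound, and $n\ge2^{16}$, since otherwise we scan all points. Take $D=\lceil\lg^{\epsilon/2}n\rceil$. Then $D\ge2$, and $D\le\sqrt{\lg n}+1\le\lg n$ because $\lg n\ge16$. Also $\log_D\lg n\le2/\epsilon$. So the space is $O(n/\epsilon)$, and the time is $O(\epsilon^{-1}\lg^{\epsilon/2}n\,(\lg\lg n)^2+\log_w k)=O_\epsilon(\log^\epsilon n+\log_w k)$. $\square$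

Besides (AD) and (PRED) we quote three more results.

* (JMS) There is a linear-space counting structure with $O(\log_w n)$ query time (JaJa, Mortensen and Shi).
* (SEL) On a bit vector of length $O(n)$, the operation select (find the $g$-th zero, or the $g$-th one) takes $O(1)$ time with $O(n)$ bits (Clark 1996, Munro 1996).
* Any structure for range counting with $n\log^{O(1)}n$ space needs $\Omega(\log_w n)$ query time in the worst case (Pătraşcu). This is used for Theorem 3 only.

One extreme of the problem is immediate: if every query had $k\ge n^\delta$ for a fixed $\delta>0$, then $\log_w n\le\delta^{-1}\log_w k$ and (JMS) would do. In general we do not know $k$ in advance, so we guess a cap $K$, try to answer under the assumption $k<K$, and raise the cap when we learn that $k\ge K$. Proposition 1 is the model of such a capped query.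

## 3. Rank space, the digit base $\sigma$, and the case of few digits

**Step 1: make the points a permutation.** Shift coordinates to start at $0$. Number the points in $(x,y)$-order, and number them again in $(y,x)$-order; the two numbers become the new coordinates. Two tables, giving for each $v\in\{0,\dots,n\}$ the number of points with old $x$-coordinate $<v$ and the number with old $y$-coordinate $<v$, translate a query (clamped to the grid) in $O(1)$ time: $[x_1,x_2]$ becomes $[X(x_1),X(x_2+1)-1]$, where $X$ is the first table, and similarly for $y$.

For instance, the points $(0,2),(0,0),(1,0)$ become $(1,2),(0,0),(2,1)$. The query $[0,0]\times[1,2]$ becomes $[0,1]\times[2,2]$, and it still contains exactly one point.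

So from now on $P$ is the graph of a permutation of $[n]$, and a query is $R=[x_1,x_2]\times[y_1,y_2]$ with $0\le x_1\le x_2<n$ and $0\le y_1\le y_2<n$; an empty query returns $0$. For $n<2^{16}$ scan all points. Let $n\ge2^{16}$, so $w\ge16$ and $\lg\lg n\ge4$.

**Step 2: choose parameters.** Let $e=\lfloor\frac12\lg w\rfloor\ge2$ and $\sigma=2^e$. Since $\lg w\ge4$, we have $e\ge\frac12\lg w-1\ge\frac14\lg w$, so
$$w^{1/4}\le\sigma\le w^{1/2}.\tag{1}$$
Further let
$$h=\lceil\lg n/e\rceil,\quad I=\lfloor\lg\lg n/\lg D\rfloor,\quad J=2D(I+1),\quad s_0=J\lceil\lg\lg n\rceil^2 .\tag{2}$$
So $h$ is the number of base-$\sigma$ digits of a coordinate: $\sigma^{h-1}<n\le\sigma^h$, and $h\le\lceil\lg n\rceil$. Also $J\ge4$, $s_0\ge4\cdot16=64$, and $s_0=O(D(1+\log_D\lg n)(\lg\lg n)^2)$. Thus $s_0$ is the first term of the query time we are allowed.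

**Step 3: dispose of few digits.** If $h\le s_0$, use (JMS). By $\lg w\ge2e$ we have $\log_w n\le\lg n/(2e)\le h\le s_0$, and Theorem 2 holds. From now on $h>s_0\ge64$. Then $e<\lg n$, and
$$he\le\lg n+e\le2\lg n\le2w .\tag{3}$$
So arrays with $O(n\cdot he)$ bits in total, entries packed and accessed in $O(1)$ time, fit in $O(n)$ words. This is the budget line we use all the time. Finally $\sigma^3\le\sigma^{h-1}<n$, so $h\sigma=O(n)$. Powers of $\sigma$ are powers of two, so multiplication and division by them are shifts.

## 4. Counting digits and labels in a sequence

The tree of the next section moves from a node to a child in $O(1)$ time, and from a node to a distant descendant in $O(\lg\lg n)$ time. The two lemmas here provide these moves. A digit is a symbol from $[\sigma]$; a label comes from a large alphabet $[A]$ and encodes many digits at once.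

**Lemma 1.** A sequence of length $n$ over $[\sigma]$ can be stored in $O(ne)$ bits plus $O(\sigma)$ words so that $\mathrm{rank}_{<c}(p)$, the number of symbols $<c$ among the first $p$, is computed in $O(1)$ time for $0\le c\le\sigma$, $0\le p\le n$.

*Proof.* Let $\lambda=\lceil\lg w\rceil+2$ and $\beta=\lfloor w/\lambda\rfloor$; since $w\ge16$, $\beta\ge1$, and so $1/\beta\le2\lambda/w$.

**Step 1: the layout.** Put $\beta$ symbols in each word, one per $\lambda$-bit field; such a word is a small block. Use $\lfloor n/\beta\rfloor+1$ of them, the last one possibly padded. This is $O(n\lg w)=O(ne)$ bits plus $O(1)$ words. A superblock consists of $w$ small blocks, that is, of $\beta w\le w^2$ symbols.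

**Step 2: the counters.** For each superblock and each $c\in\{0,\dots,\sigma\}$ store in one word the number of symbols $<c$ before the superblock. This is at most $(\frac n{\beta w}+1)(\sigma+1)w=O(n\lg w/\sqrt w)+O(\sigma w)$ bits, by $\sigma\le\sqrt w$. For each small block and each $c$ store the number of symbols $<c$ in its superblock before it, in $O(\lg w)$ bits: $O(n\lg^2w/\sqrt w)+O(\sigma\lg w)$ bits. All of this is $O(ne)$ bits plus $O(\sigma)$ words.

**Step 3: count inside one word.** It remains to count the symbols $<c$, where $c\ge1$, among the first $r$ fields of a word $X$ (field 0 is the lowest). Let $\mathbf 1$ be the word with a $1$ in each of the $\beta$ fields, and form $(2^{\lambda-1}+c-1)\mathbf 1-X$. A field holding the symbol $d$ becomes $2^{\lambda-1}+(c-1-d)$. Since $c-1$ and $d$ lie in $[\sigma]$ and $\sigma\le w\le2^{\lambda-2}$, this value lies strictly between $0$ and $2^\lambda$. So there are no borrows, and the top bit of the field is set exactly when $d\le c-1$. Mask out everything but the top bits of the first $r$ fields, shift right by $\lambda-1$, multiply by $\mathbf 1$ modulo $2^w$, and read field $\beta-1$: it holds the sum of all fields. Every partial sum is at most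 $\beta\le w<2^\lambda$, so no carries occur. $\square$

For example, with $\lambda=6$, fields $2,0,3$ and $c=2$, the subtraction gives $31,33,30$. Only $33\ge32$ has its top bit set, and indeed one symbol is $<2$.

**Lemma 2.** Let $2\le A\le n$. A sequence $L$ of length $n$ over $[A]$ can be stored in $O(n\lg A)$ bits plus $O(n/\lg n+1)$ words with $O(1)$ access and $O(\lg\lg n)$-time $\mathrm{rank}_c(p)=\#\{q<p:L[q]=c\}$, $0\le p\le n$.

*Proof.* The naive inverted list of positions costs $\lg n$ bits per entry. We keep only $\lg A$ bits of each position and recover the rest from a bit vector.

**Step 1: what is stored.** Store $L$ explicitly. Let $Z$ list all positions sorted by (label, position), but store for each only its offset, (position mod $A$), in $\lceil\lg A\rceil$ bits. Let $G=\lceil n/A\rceil$, let chunk $j$ be $[jA,(j+1)A)$, and let group $(c,j)$ be the contiguous part of $Z$ with label $c$ and position in chunk $j$. Let the bit vector $B$ be the concatenation of $1^{|(c,j)|}0$ over all groups in lexicographic order. Its length is at most $n+AG\le2n+A\le3n$. With (SEL), the start in $Z$ of group number $g=cG+j$ is found in $O(1)$ time: it is $0$ for $g=0$, and otherwise it is the number of ones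 before the $g$-th zero. The end of a group is found the same way. Finally, a trie (PRED) holds, for every index $r$ of $Z$ divisible by $\lceil\lg n\rceil$, the key $(\text{label})\cdot n+(\text{position})$ with value $r$; this is $O(n/\lg n+1)$ words.

**Step 2: locate a lexicographic rank.** Let $p<n$, and let $r^*$ be the number of entries of $Z$ whose (label, position) is lexicographically smaller than $(c,p)$. Search the trie for the strict predecessor of $cn+p$. If there is none, then $r^*=0$, because index $0$ is sampled. Otherwise it gives a sampled index $r_0$ whose entry is smaller than $(c,p)$, while the next sampled entry (if any) is not; so $r_0<r^*\le r_0+\lceil\lg n\rceil$. Also, $r^*$ lies between the start and the end of group $(c,\lfloor p/A\rfloor)$: all earlier groups consist of smaller entries, and all later ones of larger entries. Within that group the offsets increase. So in the intersection of the two ranges we binary search for the first index in the group with offset $\ge p\bmod A$, taking the end of the range if there is none. This finds $r^*$ in $O(\lg\lg n)$ time.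

**Step 3: the answer.** For $p<n$ the rank is $r^*$ minus the start of group $(c,0)$. For $p=n$ it is the end of group $(c,G-1)$ minus the start of group $(c,0)$. $\square$

**Example.** For $y(p)=5p\bmod16$ let $L[p]=\lfloor y(p)/4\rfloor$, so $A=4$ and
$$L=0,1,2,3,1,2,3,0,2,3,0,1,3,0,1,2 .$$
Label $0$ sits at positions $0,7,10,13$, one per chunk, stored as the offsets $0,3,2,1$; $B$ begins with $10101010$. For $\mathrm{rank}_0(11)$ look at group $(0,2)$, which is index range $[2,3)$ of $Z$, with the single offset $2<11\bmod4=3$. So $r^*=3$, the end of the group, and the rank is $3$.

## 5. Level orders, descending digit by digit, and jumping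

**Definition (level orders and nodes).** For $0\le\ell\le h$ the level-$\ell$ order sorts $P$ by $(\lfloor y/\sigma^{h-\ell}\rfloor,x)$. Node $(\ell,c)$ has slab $[c\sigma^{h-\ell},(c+1)\sigma^{h-\ell})\cap[0,n)$; without the intersection we speak of the unclipped slab. The points of the node are those with $y$ in its slab.

The $y$-coordinates are exactly $0,\dots,n-1$. So a slab contains as many points as integers, and the points of node $(\ell,c)$ occupy in the level-$\ell$ order exactly the positions in its slab, sorted by $x$. This coincidence of positions and $y$-values saves all bookkeeping of node starts. At level $0$ position equals $x$; at level $h$ position equals $y$.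

**Example.** For $y(p)=5p\bmod16$, $\sigma=4$, $h=2$, the level-1 order lists the $y$-values
$$0,3,2,1,\;5,4,7,6,\;10,9,8,11,\;15,14,13,12 .$$
Node $(1,2)$ has slab $[8,12)$ and occupies positions $8,\dots,11$; its points in $x$-order have $x=2,5,8,15$.

For $0\le\ell<h$ store, by Lemma 1, the level-$\ell$-ordered sequence of digits $\lfloor y/\sigma^{h-\ell-1}\rfloor\bmod\sigma$. This is a wavelet tree with fan-out $\sigma$. It takes $O(n\,he)$ bits plus $O(h\sigma)$ words, which is $O(n)$ words by (3).

**Lemma 3 (DESC).** Given a node $(\ell,c)$ with first position $S=c\sigma^{h-\ell}$, a prefix end $p$ between $S$ and the end of the node, and $Y$ in the closed range of its unclipped slab with $Y$ a multiple of $\sigma^{h-\ell'}$, $\ell\le\ell'\le h$, the number of points at positions $[S,p)$ with $y<Y$ is found in $O(\ell'-\ell+1)$ time.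

*Proof.* If $Y\ge n$ or $Y$ is the upper end of the unclipped slab, the answer is $p-S$. Otherwise $Y<n$ lies in the slab. At the current level, which we call $\ell$ again, let $d=\lfloor Y/\sigma^{h-\ell-1}\rfloor\bmod\sigma$. The points of the prefix in children $0,\dots,d-1$ all have $y<Y$; add their number $\mathrm{rank}_{<d}(p)-\mathrm{rank}_{<d}(S)$. The points in children above $d$ all have $y\ge Y$. So pass to child $d$. Its start is $S+d\sigma^{h-\ell-1}\le Y<n$. Node and child are both sorted by $x$, so a prefix of the node meets the child in a prefix, of length
$$[\mathrm{rank}_{<d+1}(p)-\mathrm{rank}_{<d}(p)]-[\mathrm{rank}_{<d+1}(S)-\mathrm{rank}_{<d}(S)] .$$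
After reaching level $\ell'$, the number $Y$ is the lower end of the reached slab, because it is a multiple of $\sigma^{h-\ell'}$, and nothing more is to be counted. $\square$

Consequently the number of points at positions $[a,b)$ of a node with $Y\le y<Y'$ takes four DESC operations: two prefix ends, two values. In the example, count $x<9$, $y<10$: the digits of $10$ are $2,2$. At the root, $\mathrm{rank}_{<2}(9)=4$, and three of the first nine digits equal $2$. So we go to node $(1,2)$ with prefix $[8,11)$, where the digits are $2,1,0$, and two of them are $<2$. The total is $6$, and indeed $0,5,4,9,3,8$ are the values below $10$ among the first nine.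

A descent from the root to a deep node would cost up to $h$ steps, far more than $s_0$. To avoid this we store shortcuts.

**Definition (jumps).** For each $i\ge0$ with $D^i<h$ and each $q\ge0$ with $(q+1)D^i\le h$, store by Lemma 2 the level-$qD^i$-ordered sequence of labels $\lfloor y/\sigma^{h-(q+1)D^i}\rfloor\bmod\sigma^{D^i}$. The label of a point names the descendant $D^i$ levels below that contains it.

*Space.* The alphabet size is $\sigma^{D^i}\le\sigma^{h-1}<n$, so Lemma 2 applies. Since $D^i\le h-1<\lg n$, we have $i\le I$. For each $i$ there are at most $h/D^i$ structures with $O(nD^ie)$ bits each, which is $O(n\,he)$ bits, or $O(n)$ words. Over all $i$ this is $O(n(1+I))$ words. There are at most $\sum_ih/D^i\le2h$ structures, so the terms $O(n/\lg n+1)$ of Lemma 2 add up to $O(n)$ words.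

*Use.* A jump moves a prefix end $p$ of node $(qD^i,c)$, with start $S$, to a descendant $((q+1)D^i,c')$, with start $S'=c'\sigma^{h-(q+1)D^i}$. With $\lambda=c'\bmod\sigma^{D^i}$ the new prefix end is $S'+\mathrm{rank}_\lambda(p)-\mathrm{rank}_\lambda(S)$. A jump also moves the position $pos$ of a point to its position $D^i$ levels below: here $c=\lfloor pos/\sigma^{h-qD^i}\rfloor$, $S=c\sigma^{h-qD^i}$, $\lambda=L[pos]$, $c'=c\sigma^{D^i}+\lambda$, and the new position is $S'+\mathrm{rank}_\lambda(pos)-\mathrm{rank}_\lambda(S)$. Each jump takes $O(\lg\lg n)$ time.

**Lemma 4.** From any level $a$, any level $b$ with $a<b\le h$ can be reached by at most $J$ jumps.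

*Proof.* Let $I^*\le I$ be the largest $i$ with $D^i<h$, so $D^{I^*+1}\ge h$. A jump by $D^i$, $i\le I^*$, is available from level $cur$ whenever $D^i\mid cur$ and $cur+D^i\le b$.

**Step 1: ascend in jump length.** For $i=0,\dots,I^*$ do stage $i$: while ($D^{i+1}\nmid cur$ or $i=I^*$) and $cur+D^i\le b$, jump by $D^i$. Let $i_0$ be the first stage at whose end $cur+D^{i_0}>b$. It exists, because stage $I^*$ can end in no other way. Every stage $i<i_0$ ends with $D^{i+1}\mid cur$, so $D^i\mid cur$ holds throughout each stage $i\le i_0$, and the jumps are available. After stage $i_0$ no later stage jumps. A stage $i<I^*$ has at most $D$ jumps, because a multiple of $D^{i+1}$ is met by then; stage $I^*$ has at most $h/D^{I^*}\le D$ jumps.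

**Step 2: descend in jump length.** For $i=i_0-1,\dots,0$: while $cur+D^i\le b$, jump by $D^i$. At the start $D^{i_0}\mid cur$, so $D^i\mid cur$ always holds. Before stage $i$ we have $cur+D^{i+1}>b$, so stage $i$ has at most $D-1$ jumps, and it ends with $cur+D^i>b$. At the very end $cur\le b<cur+1$, so $cur=b$.

The total is at most $2D(I^*+1)\le2D(I+1)=J$. $\square$

For $D=2$, $h=14$, going from $3$ to $13$ gives $3\to4\to8\to12\to13$: jumps of length $1,4$ up, then $4,1$ down.

**Lemma 5 (Rank and Decode).** In $O(J\lg\lg n)$ time one can find (i) for any nonempty node $v$, the positions $[a,b)$ in $v$ of its points with $x\in[x_1,x_2]$; (ii) $\mathrm{Decode}(\ell,pos)$, the $y$-coordinate of the point at position $pos$ of level $\ell$.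

*Proof.* (i) At the root, position equals $x$, so the range is given by the prefix ends $x_1$ and $x_2+1$. Move both to $v$ by Lemma 4, through the ancestors of $v$; these are nonempty since $v$ is. (ii) Move the position to level $h$, where position equals $y$. $\square$

## 6. Capped queries at one scale

**Definition (scales).** Let $s_i=2^is_0$ for all $i\ge0$ with $s_i<h$. There are at most $\lg h+1$ of these scales, and $s_0$ is one of them. At scale $s$ put
$$K=K_s=\sigma^s,\qquad M=K^2=\sigma^{2s},$$
and write $K_0=\sigma^{s_0}$. By (1), $K_0\ge\sigma^{64}\ge w^{16}\ge\lg^{16}n$.

**Definition (special and blocked levels).** The special levels of scale $s$ are the multiples of $s$ in $[0,h]$. A special level $\ell$ is blocked if $h-\ell>2s$. On a blocked level, block $j$ is the set of points at positions $[jM,(j+1)M)\cap[0,n)$.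

For example, with $h=14$ and $s=3$ the special levels are $0,3,6,9,12$, and $0,3,6$ are blocked.

On a blocked level all node starts $c\sigma^{h-\ell}$ are multiples of $M$. So every block lies in a single node and consists of points consecutive in the $x$-order of that node. Since $M\le\sigma^{h-1}<n$, there are at most $n/M+1\le2n/M$ blocks, and all but possibly the last are full.

For each scale and each blocked level store the structure of Proposition 1 for the level order, both in the version $y\ge y_1$ and in the version $y\le y_2$. There are at most $(h+1)(\lg h+1)$ pairs of scale and level, so the space is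
$$O\Big(\big(\tfrac n{K_0}\lg\lg n+1\big)\,h(\lg h+1)\Big)=O(n)\ \text{words},$$
because $K_0\ge\lg^{16}n$. This is the promised gain from the easy case.

We now give the procedure $\mathrm{QUERY}_s(R)$, which returns $|P\cap R|$ or FAIL.

**Step 1: find where $y_1$ and $y_2$ separate.** By binary search over the special levels, in $O(\lg h)$ time, find the deepest special level $\ell$ at which $y_1$ and $y_2$ lie in the same node $v$. (Level $0$ qualifies, and lying in the same node is inherited by shallower levels.) Node $v$ is nonempty, since every $y$-value in $[n]$ belongs to a point. Compute the range $[a,b)$ of $[x_1,x_2]$ in $v$ by Lemma 5.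

**Step 2: finish if the bottom is near.** If $\ell+s>h$, count the points of $v$ in $[a,b)$ with $y_1\le y<y_2+1$ by four DESC operations, in $O(h-\ell+1)=O(s)$ time, and stop.

**Step 3: count the slabs strictly between.** Otherwise $\ell+s$ is a special level, and there $y_1,y_2$ lie in different nodes $u_1\ne u_2$, both descendants of $v$. Let $Y_1$ be the upper end of the unclipped slab of $u_1$ and $Y_2$ the lower end of the slab of $u_2$, so $Y_1\le Y_2\le y_2$. Count the points of $v$ in $[a,b)$ with $Y_1\le y<Y_2$ by DESC. Both values are multiples of $\sigma^{h-\ell-s}$, so this takes $O(s)$ time.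

**Step 4: two three-sided counts.** Add the count in $u_1$ of $x\in[x_1,x_2]$, $y\ge y_1$, and the count in $u_2$ of $x\in[x_1,x_2]$, $y\le y_2$. The second condition $y\le y_2$ is automatic in $u_1$, because its slab lies below $Y_1\le y_2$; likewise $y\ge y_1$ is automatic in $u_2$.

The three-sided count in $u=u_1$, at level $\ell'=\ell+s$, goes as follows; $u_2$ is symmetric. Compute the range $[a,b)$ of $[x_1,x_2]$ in $u$. If it is empty, return $0$. If $h-\ell'\le2s$, use DESC in $O(s)$ time. Otherwise $\ell'$ is blocked; let $j_a=\lfloor a/M\rfloor$ and $j_b=\lfloor(b-1)/M\rfloor$. For $j=j_a$ and, if different, $j=j_b$, perform an in-block query: the same three-sided count restricted to positions $[a,b)\cap[jM,(j+1)M)$. If $j_b>j_a+1$, treat blocks $j_a+1,\dots,j_b-1$ together: they are full, they lie in $u$, and all their positions are in $[a,b)$, so Proposition 1 applies with $j'=j_a+1$, $j''=j_b$. If it returns FAIL, the whole procedure returns FAIL.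

**Lemma 6.** Suppose each in-block query at scale $s$ is answered exactly in time $T$. Then $\mathrm{QUERY}_s$ takes $O(s+T)$ time, and
$$\mathrm{QUERY}_s\text{ returns the exact count or FAIL, and FAIL implies }|P\cap R|\ge K_s.\tag{4}$$

*Proof.* Steps 1–4 split the points of $P\cap R$ into disjoint parts, and each part is counted exactly unless Proposition 1 returns FAIL. In that case it certifies at least $K$ points in the aligned blocks with $y\ge y_1$ (or $y\le y_2$ in $u_2$). All of these lie in $R$, since their $x$ is in $[x_1,x_2]$ and the other $y$-bound is automatic. Time: binary search $O(\lg h)$; at most three applications of Lemma 5, $O(J\lg\lg n)$; DESC, $O(s)$; Proposition 1 twice, $O(\lg\lg n+\log_w K)$, where $K\le w^{s/2}$ by (1); and at most four in-block queries. Since $\lg h$, $\lg\lg n$ and $J\lg\lg n$ are $O(s_0)$, the sum is $O(s+T)$. $\square$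

So two of the three changes listed in Section 1 are dealt with. What remains is the in-block query.

## 7. In-block counting by rank reduction, and its cost over all scales

The sensible first attempt is rank reduction. A block has only $M=\sigma^{2s}$ points, so inside it positions and $y$-ranks need only $2se$ bits instead of $\lg n$. There are about $h/s$ blocked levels, so the product is about $he$ bits per point: exactly one unit of our budget.

**Lemma 7.** For one scale $s$, in-block queries on all blocked levels of that scale can be answered in $O(s)$ time with $O(n)$ words.

*Proof.* Let $\ell$ be a blocked level of scale $s$, and let $\rho(pos)\in[M]$ be the $y$-rank of the point at $pos$ within its block.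

**Step 1: what is stored.** For each such level store the following.

* The array $\mathrm{Off}[jM+i]$: the offset in block $j$ of its point of $y$-rank $i$, in $2se$ bits.
* A trie (PRED) with keys $jn+y$ over all blocks $j$ and all their points of $y$-rank $i\equiv0\pmod{\lceil\lg n\rceil}$, with values $(j,i)$. This is $O(n/\lg n+n/M)=O(n/\lg n)$ words.
* Levels $h-2s,\dots,h-1$ of the wavelet tree of Section 5 for the permutation $pos\mapsto y'(pos)=\lfloor pos/M\rfloor M+\rho(pos)$ of $[n]$.

In this local tree the role of $x$ is played by $pos$. Its slabs at level $h-2s$ have size $\sigma^{2s}=M$, so its nodes there are exactly the blocks, in position order. It takes $O(n\,se)$ bits plus $O(s\sigma)$ words. There are at most $h/s+1\le2h/s$ special levels, so the total is $O(n\,he)$ bits plus $O(n+h\sigma)$ words, which is $O(n)$ words by (3).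

**Step 2: reduce the bound $Y$ to a rank $r$.** We are given positions $[a',b')$ inside block $j$ and want the number with $y<Y$. (For $u_1$ take $Y=y_1$ and subtract the result from $b'-a'$; for $u_2$ take $Y=y_2+1\le n$.) Let $r$ be the number of points of block $j$ with $y<Y$. Search the strict predecessor of $jn+Y\le(j+1)n$; it cannot belong to a block after $j$. If it does not exist or belongs to an earlier block, then $r=0$, because the point of $y$-rank $0$ of block $j$ is sampled and has $y\ge Y$. Otherwise it gives a sampled $y$-rank $i_0$ with $i_0<r\le i_0+\lceil\lg n\rceil$. Binary search in this range, cut off at the block size, finds $r$ with $O(\lg\lg n)$ comparisons: the $y$-coordinate of the point of $y$-rank $i$ is $\mathrm{Decode}(\ell,\,jM+\mathrm{Off}[jM+i])$. By Lemma 5 this costs $O(J(\lg\lg n)^2)=O(s_0)$.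

**Step 3: count by rank.** A point of block $j$ has $y<Y$ exactly when $\rho<r$, that is, $y'<jM+r$. Two DESC operations in the local tree from node $j$ of level $h-2s$, with prefix ends $a',b'$ and value $jM+r$, give the count in $O(s)$ time. $\square$

Lemma 7 with Lemma 6 gives an exact picture at the base scale:

$$\mathrm{QUERY}_{s_0}\text{ takes }O(s_0)\text{ time, and it is exact whenever }|P\cap R|<K_0.\tag{5}$$

One is tempted to use Lemma 7 at every scale and be done. The time would be right. The space would not: each scale costs $O(n)$ words, and there are up to $\lg h+1$ scales, so the bound becomes $O(n\lg h)$ words on top of the jumps. This is not slack in the estimate. At scale $s\le h/4$ there are at least $h/s-2$ blocked levels, and the arrays $\mathrm{Off}$ alone take at least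
$$\Big(\frac hs-2\Big)\cdot n\cdot2se=2ne(h-2s)\ge n\,he\ge n\lg n\ \text{bits}.$$
When $w=\Theta(\lg n)$ that is $\Omega(n)$ words at each such scale. For $D=\lceil\lg^{\epsilon/2}n\rceil$ with $\epsilon\le1$ we have $h=\Theta(\lg n/\lg\lg n)$ and $s_0=O_\epsilon(\lg^{\epsilon/2}n\,(\lg\lg n)^2)$, so the number of scales $s_i\le h/4$ is $\Theta(\lg\lg n)$, with constants depending on $\epsilon$. The attempt then stops at $\Theta(n\lg\lg n)$ words.

So the base scale may have a linear structure, but the higher scales together must share $O(n)$ words. The way out: at scale $s>s_0$ we have time $O(s)$ to spend, and that is enough for $O(s/s_0)$ calls of $\mathrm{QUERY}_{s_0}$. So a higher scale may keep tables so coarse that they are sublinear, provided that what the tables miss consists of $O(s/s_0)$ rectangles of $P$ with fewer than $K_0$ points each. By (5) the base scale counts those exactly.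

## 8. Sampled trees that delegate their leftovers

**Lemma 8.** In-block queries at all scales $s>s_0$ can be answered in $O(s)$ time with $O(n)$ words for all these scales together, in addition to the base structure.

*Proof.* Let $f=\lfloor(s_0-1)/2\rfloor$ and $F=\sigma^f$. Since $s_0\ge64$ we have $f\ge s_0/2-1\ge s_0/4\ge16$. Hence
$$F^2\le\sigma^{s_0-1}<K_0,\qquad F\ge\sigma^{16}\ge w^4\ge\lg^4n.\tag{6}$$
The first inequality will make leftovers small. The second will make the tables sublinear. And $f\ge s_0/4$ will make the trees shallow.

**Step 1: the trees.** For each block of each blocked level at scale $s$, let $S$ be its point set and $m=|S|\le M=\sigma^{2s}$. Store the minimum and the maximum $x$ in $S$. Build an $F$-ary tree on $S$ by $y$. Every tree node $z$ has an integer $y$-interval; the interval of the root is the clipped slab of the node $u$ of Section 5 that contains the block. A tree node with $m'\le F^2$ points is a leaf. Any other is split by $y$ into $F$ children with $\lfloor m'/F\rfloor$ or $\lceil m'/F\rceil$ points each, whose intervals partition the interval of $z$. The points of a tree node are exactly the points of $S$ with $y$ in its interval.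

A node at depth $d$ has at most $m/F^d+1+F^{-1}+F^{-2}+\cdots\le m/F^d+2$ points. At depth $\lceil\log_Fm\rceil$ that is at most $3\le F^2$. So the depth is at most $\lceil\log_Fm\rceil\le2s/f+1$.

**Step 2: the tables.** At an internal node $z$ let $\xi_0<\dots<\xi_{m'-1}$ be the $x$-coordinates of its points. Take the samples $X_j=\xi_{jF^2}$, $0\le j<\lceil m'/F^2\rceil$. For $0\le c\le F$ let $T[j][c]$ be the number of points of $z$ with $x<X_j$ in children $0,\dots,c-1$. Store $T$, tries (PRED) on the samples and on the child interval boundaries, and pointers to the children, with $O(1)$ words for each child that is a leaf.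

*Space.* Since $m'>F^2$, there are at most $2m'/F^2$ samples, $T$ has $O(m'/F)$ entries, and $O(F)=O(m'/F)$ as well. So an internal node costs $O(m'/F)$ words. At each depth the sizes $m'$ add up to at most $m$, so a block costs $O(\frac mF(\log_Fm+2)+1)$ words. On one level the block sizes add up to $n$, there are $O(n/M)$ blocks, and $\log_FM+2=2s/f+2=O(h)$. Over all scales and levels we get
$$O\Big(\big(\tfrac nF h+\tfrac nM\big)h(\lg h+1)\Big)=O(n)\ \text{words},$$
because $F\ge\lg^4n$, $M\ge K_0\ge\lg^{16}n$ and $h\le\lceil\lg n\rceil$.

**Step 3: an in-block query as a rectangle.** Let the in-block query concern block $S$ of node $u\in\{u_1,u_2\}$. Clip $[x_1,x_2+1)$ to $[\min x(S),\max x(S)+1)$ and call the result $[\alpha,\beta)$. Clip $[y_1,y_2+1)$ to the slab of $u$ and call the result $[Y_{lo},Y_{hi})$. The query asks for the number of points of $S$ in $[\alpha,\beta)\times[Y_{lo},Y_{hi})$: indeed, the positions $[a,b)$ of $u$ that fall into the block are exactly those of the points of $S$ with $x\in[x_1,x_2]$, and the second $y$-bound is automatic in $u$.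

We also need to pass from $S$ to $P$, because $\mathrm{QUERY}_{s_0}$ counts in $P$. Take a point of $P$ with $x\in[\alpha,\beta)$ and $y$ in the slab of $u$. It is a point of $u$, its $x$ lies between the smallest and the largest $x$ of the block, and the block is consecutive in the $x$-order of $u$. So the point is in $S$. Hence
$$\text{in a rectangle with }x\text{-range inside }[\alpha,\beta)\text{ and }y\text{-range inside the slab of }u,\ P\text{ and }S\text{ have the same points.}\tag{7}$$

**Step 4: the descent.** The query equals $\Gamma(Y_{hi})-\Gamma(Y_{lo})$, where $\Gamma(Y)$ is the number of points of $S$ in $[\alpha,\beta)$ with $y<Y$. To compute $\Gamma(Y)$, descend from the root. At an internal node $z$ with interval $[lo,hi)$ find the child $c$ whose interval $[lo_c,hi_c)$ contains $Y$. (If $Y=hi$ at the root, put $c=F$, $lo_c=hi$, and stop after this node.) Count the points of children $0,\dots,c-1$ with $x\in[\alpha,\beta)$ as follows. Let $j_1$ be the smallest index with $X_{j_1}\ge\alpha$ and $j_2$ the largest with $X_{j_2}\le\beta$.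

* If both exist and $j_1\le j_2$, then $\alpha\le X_{j_1}\le X_{j_2}\le\beta$. The count is $T[j_2][c]-T[j_1][c]$, which covers $x\in[X_{j_1},X_{j_2})$, plus the counts of $P$ in the leftover rectangles $[\alpha,X_{j_1})\times[lo,lo_c)$ and $[X_{j_2},\beta)\times[lo,lo_c)$.
* Otherwise no sample lies in $[\alpha,\beta]$, since the index $t$ of such a sample would satisfy $j_1\le t\le j_2$. The count is that of $P$ in the leftover rectangle $[\alpha,\beta)\times[lo,lo_c)$.

Then move to child $c$. At a leaf (possibly the root) with interval $[lo,hi)$ the count is that of $P$ in the leftover rectangle $[\alpha,\beta)\times[lo,Y)$, and we stop. By (7), counting leftovers in $P$ is the same as counting them in $S$, and the pieces add up to $\Gamma(Y)$.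

**Step 5: leftovers have at most $F^2$ points.** The points of $P$ in a leftover rectangle at $z$ are points of $S$ by (7), with $y$ in the interval of $z$, so they are points of $z$. At a leaf there are at most $F^2$ of them. At an internal node, no point of $z$ has $x<X_0$; at most $F^2$ points of $z$ lie in $[X_j,X_{j+1})$; and at most $F^2$ have $x\ge X_j$ for the last sample $X_j$. Each leftover $x$-range meets the points of $z$ inside one of these sets or not at all: $[\alpha,X_{j_1})$ contains no sample; $[X_{j_2},\beta)$ contains no sample except possibly $X_{j_2}$, its left end; and $[\alpha,\beta)$ in the second case contains no sample.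

By (6), $F^2<K_0$. So by (5), $\mathrm{QUERY}_{s_0}$ counts each leftover rectangle exactly in $O(s_0)$ time; an empty rectangle counts $0$.

**Step 6: time.** The descent visits at most $2s/f+2$ tree nodes. Each costs $O(\lg\lg n)$ for the tries and $O(s_0)$ for at most two delegated rectangles. Since $f\ge s_0/4$, the total is $O((s/s_0+1)s_0)=O(s)$. $\square$

**Example.** A toy version with $F=2$ shows the bookkeeping. Let $S$ be all $16$ points of $y(p)=5p\bmod16$. The root has the children $y\in[0,8)$ and $[8,16)$, and the samples $0,4,8,12$, with $T[\cdot][1]=0,2,4,6$. Count $3\le x<14$, $y<8$: here $\alpha=3$, $\beta=14$, $X_{j_1}=4$, $X_{j_2}=12$, $c=1$. The table gives $6-2=4$. The leftover $[3,4)\times[0,8)$ has no point, since $y(3)=15$. The leftover $[12,14)\times[0,8)$ has one, $y(13)=1$. Below the root nothing is added, because $Y=8$ is the lower end of child $1$. The total is $5$, and indeed the values $4,3,2,7,1$ are those below $8$ at $x=3,\dots,13$.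

Note how $F$ is pinned down. A larger $F$ would make leftovers exceed the base cap $K_0$. A much smaller $F$ would make the trees deeper than $O(s/s_0)$. Near $K_0^{1/2}$ both work, and the tables cost only about one word per $F$ points and tree level.

Lemmas 6, 7 and 8 together say that at every scale $s$, $\mathrm{QUERY}_s$ takes $O(s)$ time and satisfies (4).

## 9. Doubling the exponent of the cap

*Proof of Theorem 2.* We are in the case $n\ge2^{16}$ and $h>s_0$; the others were settled in Section 3.

**Step 1: the full query.** For $i=0,1,2,\dots$ do round $i$. If $s_i=2^is_0<h$, run $\mathrm{QUERY}_{s_i}(R)$ and stop if it does not return FAIL. If $2^is_0\ge h$ (write $s_i=2^is_0$ here as well), compute $|P\cap R|$ by four DESC operations from the root, with positions $[x_1,x_2+1)$ and $y_1\le y<y_2+1$, in $O(h)=O(s_i)$ time, and stop. The output is correct by (4) and Lemma 3.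

**Step 2: time.** Round $i$ costs $O(s_i)$. If round $i\ge1$ is reached, then round $i-1$ returned FAIL, so $k\ge K_{s_{i-1}}=\sigma^{s_{i-1}}\ge w^{s_{i-1}/4}$ by (4) and (1). Hence $s_i=2s_{i-1}\le8\log_wk$. The $s_i$ double, so the sum of the costs is dominated by the last round, and the total time is
$$O(s_0+\log_wk)=O\big(D(1+\log_D\lg n)(\lg\lg n)^2+\log_wk\big).$$

**Step 3: space.** The jumps take $O(n(1+I))=O(n(1+\log_D\lg n))$ words. The normalization tables, the wavelet tree, the aligned structures of all scales, the base structure of Lemma 7 at $s=s_0$, and the sampled trees of Lemma 8 take $O(n)$ words. $\square$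

With $D=\lceil\lg^{\epsilon/2}n\rceil$, as computed in Section 2, this also proves Theorem 1.

## 10. Lower bound in $k$ and reduction from emptiness

*Proof of Theorem 3.* (a) Suppose such a structure existed. Since $k\le n$ and $r$ is nondecreasing, its query time would always be at most $t(n)+r(n)=o(\log_wn)$ with $n\log^{O(1)}n$ space. This contradicts the quoted bound $\Omega(\log_wn)$ of Pătraşcu. For the last sentence: when $w=(\log n)^{O(1)}$ we have $\log_wn=\Omega(\log n/\log\log n)$, and for $\epsilon<1$ we have $\log^\epsilon n=o(\log n/\log\log n)$. So $t(n)=O(\log^\epsilon n)$ is covered.

(b) Let the counting query take at most $C'(t(n)+\log_w(k+2))$ steps. Store the number $\lceil C'(t(n)+\log_w2)\rceil$, which is $O(t(n))$ because $t(n)\ge1$. To test emptiness, run the counting query for at most that many steps. If it stops, its output tells whether $k=0$. If it does not stop, then $k\ne0$, because for $k=0$ it would have stopped; so the range is not empty. $\square$
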